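# Webs over a graph and the Steiner 2-edge connected subgraph problem

## 1. Webs over a graph with terminals of degree two

Graphs are finite. For a set $Z$ of vertices, $\delta(Z)$ is the set of edges with exactly one end in $Z$, and $d(Z)=|\delta(Z)|$. A graph with vertex set $V$ is *2-edge connected*, written 2EC, if $d(Z)\ge2$ for all $\emptyset\ne Z\subsetneq V$. This says that the graph is connected and stays connected after deleting any one edge. A single vertex is 2EC. A *homomorphism* sends vertices to vertices and edges to edges and respects incidence. It is *locally injective* if, at every vertex, it is injective on the incident edges.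

In this section $G$ is a simple graph and $T\subseteq V(G)$ is a set of $k\ge2$ *terminals*. We assume that every terminal has degree exactly 2 in $G$ and that no two terminals are adjacent. Section 3 shows that this costs nothing.

**Definition 1.1 (web).** A *web* is a graph $\Phi$ together with a homomorphism $\varphi:\Phi\to G$ such that

* (W1) for each $t\in T$ there is exactly one vertex $\hat t$ over $t$ (that is, with $\varphi(\hat t)=t$); it has degree 2, and its two edges map to the two edges of $G$ at $t$;
* (W2) every other vertex of $\Phi$ has degree 2 or 3, and $\varphi$ is injective on its incident edges;
* (W3) $\Phi$ is 2EC;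
* (W4) $N(\Phi):=\Phi-\{\hat t:t\in T\}$ is a forest.

Write $\hat T=\{\hat t:t\in T\}$. By (W1) and (W2), $\varphi$ is locally injective. Since $G$ has no loops, adjacent vertices of $\Phi$ have distinct images. Since $G$ is simple, two parallel edges of $\Phi$ would have the same image, against local injectivity, so $\Phi$ is simple. "Over $G$" means commuting with the maps to $G$, and an isomorphism of webs is an isomorphism over $G$. For a given number of edges there are only finitely many isomorphism classes.

**Example 1.2 (bowtie).** Let $G$ consist of two triangles $x\,t_1\,p_1$ and $x\,t_2\,p_2$ sharing $x$, with $T=\{t_1,t_2\}$. The vertex $x$ has degree 4, so $G$ is not a web over itself. Replace $x$ by two vertices $x',x''$ of degree 2. One way gives the 6-cycle $x'\,t_1\,p_1\,x''\,t_2\,p_2\,x'$. Deleting $\hat t_1,\hat t_2$ leaves the paths $p_1x''$ and $p_2x'$, so this is a web. A second way gives the 6-cycle $x'\,t_2\,p_2\,x''\,p_1\,t_1\,x'$, also a web. The third way gives two disjoint triangles and violates (W3).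

**Example 1.3 ($K_{2,3}$).** Let $G=K_{2,3}$ with $T$ the three vertices of degree 2 and hubs $u,v$. The identity map is a web: $G$ is 2EC, and deleting the terminals leaves two isolated vertices.

**Example 1.4 (dumbbell).** Let $G$ consist of the triangles $a\,t_1\,p_1$ and $b\,t_2\,p_2$ and the edge $f=ab$, with $T=\{t_1,t_2\}$. Then $f$ is a bridge, and no 2EC subgraph contains both terminals. Webs exist nevertheless. The 8-cycle
$$t_1\;a'\;b'\;t_2\;p_2\;b''\;a''\;p_1\;t_1,$$
with $a',a''$ over $a$ and $b',b''$ over $b$, is one: consecutive edges have different images, and deleting $\hat t_1,\hat t_2$ leaves the paths $a'b'$ and $p_2b''a''p_1$. Replacing $a'b',a''b''$ by $a'b'',a''b'$ gives another 8-cycle $t_1\,a'\,b''\,p_2\,t_2\,b'\,a''\,p_1\,t_1$, which is again a web.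

These are all webs over the dumbbell. By (W1) each edge at a terminal is covered once. Hence there is one vertex over each $p_i$, and every edge except $f$ is covered once. By local injectivity a vertex over $a$ is incident with at most one edge over $f$, so, its degree being at least 2, it is incident with an edge over $at_1$ or $ap_1$. Each of these is covered once, so $f$ is covered at most twice. Covering it once gives $G$ itself, which has a bridge; covering it zero times gives a disconnected graph. If it is covered twice, the vertices over $a$ have stars $\{at_1,f\}$, $\{ap_1,f\}$, similarly over $b$, and only the matching between the two sides is free: two webs. They are not isomorphic, because only in the first are the neighbor of $\hat t_1$ over $a$ and the neighbor of $\hat t_2$ over $b$ adjacent.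

Webs are designed to represent cheapest 2EC subgraphs through the terminals. Examples 1.2 and 1.3 show optimal subgraphs represented by webs. Example 1.4 shows false webs, whose image is not 2EC, but there are exactly two of them and they use the same stars in $G$, so they cancel modulo 2. We shall show that this cancellation is universal, and that webs can be summed quickly because deleting $k$ vertices leaves a forest.

## 2. Cheapest 2-edge connected subgraphs through $k$ terminals

Let $G=(V,E)$ be any undirected graph on $n$ vertices with a set $T$ of $k$ terminals. In the *Steiner 2-edge connected subgraph problem* one seeks a 2EC subgraph $H$ of $G$ with $T\subseteq V(H)$ and as few edges as possible. In the decision version an integer $B$ is also given, and one asks whether some such $H$ has $|E(H)|\le B$. Such an $H$, regardless of the bound, is called a *solution*. The parameter is $k=|T|$.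

A parameterized problem is a language $L\subseteq\Sigma^*\times\mathbb N$; in an instance $(x,k)$ the number $k$ is the parameter. The problem is in FPT if it can be solved in time $h(k)|x|^{O(1)}$ for a computable $h$, and in XP if it can be solved in time $|x|^{g(k)}$ for a computable $g$. We accept randomized algorithms with error probability bounded by a constant less than $1/2$ in both definitions. A problem is $W[1]$-hard if every problem in $W[1]$ has a parameterized reduction to it, that is, a reduction computable in FPT time whose new parameter is bounded by a computable function of the old one.

Two results frame the question. Feldmann, Mukherjee and van Leeuwen solve the problem in time $2^{O(\ell\log\ell)}n^{O(1)}$, where $\ell$ is the solution size. Bansal, Cheriyan, Grout and Ibrahimpur solve it in time $n^{O(k)}$ by a randomized algorithm, so it is in XP for the parameter $k$. The question, posed in "A Brief Introduction to Parameterized Complexity", is whether it is in FPT or $W[1]$-hard for the parameter $k$.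

**Theorem 2.1.** There is a randomized algorithm that, given $(G,T,B)$ with $G$ simple, runs in time $2^{O(k\log k)}n^{O(1)}$, always rejects no-instances, and accepts every yes-instance with probability at least $3/4$.

So the problem is in FPT. It is $W[1]$-hard only if every problem in $W[1]$ has a randomized FPT algorithm. We make no claim about derandomization.

**Theorem 2.2.** The time can be improved to $11^kn^{O(1)}$. Under (randomized) ETH there is no (randomized) $2^{o(k)}n^{O(1)}$ algorithm. The algorithm extends to positive integer weights given in unary and to finding a solution. For arbitrary positive rational weights it yields a randomized $(1+\varepsilon)$-approximation in time $11^k(n/\varepsilon)^{O(1)}$ times a polynomial in the input length.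

Here ETH is the Exponential Time Hypothesis, and parallel edges are dealt with in Section 10.

Small cases. For $k\le1$ a single vertex is a solution. For $k=2$, $T=\{s,t\}$, the problem is to find two edge-disjoint $s$–$t$ paths with the fewest edges in total. Indeed a 2EC subgraph containing $s,t$ contains two such paths by Menger's theorem. Conversely, the union of two such paths is 2EC: a cut separating $s$ from $t$ meets both paths, and a cut with $s,t$ on one side and some vertex of one of the paths on the other is crossed at least twice by that path. So $k=2$ is a minimum-cost flow problem. For $k=3$ the flow picture is gone: in $K_{2,3}$ the only solution is the whole graph, which has branching vertices. At the other extreme, if $T=V$, $n\ge 3$ and $B=n$, we are asking for a Hamiltonian cycle (Section 10).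

## 3. Arranging that terminals have degree two

Let $k\ge2$ and $B\ge0$ (if $B<0$, reject), and let $G$ be simple.

**Step 1: attach a 4-cycle at each terminal.** For each terminal $t$ add new vertices $t',t^*,t''$ and the 4-cycle $t\,t'\,t^*\,t''\,t$. The new terminals are the vertices $t^*$. They have degree 2 and are pairwise non-adjacent, and the graph stays simple.

**Step 2: the instances are equivalent.** In a 2EC graph with at least two vertices all degrees are at least 2. So a solution of the new instance, which contains at least two vertices, contains both edges at $t^*$, then both edges at $t'$ and at $t''$; hence it contains the whole 4-cycle, which meets the rest only in $t$. Now consider a graph and the larger graph obtained by attaching these cycles. A cut $Z$ of the smaller graph becomes a cut of the larger one with the same edges by putting $t',t^*,t''$ on the side of $t$. A cut of the larger graph either splits some 4-cycle, and then contains at least two of its edges, or is of this form. So one graph is 2EC iff the other is. Adding or deleting the $k$ cycles therefore maps solutions to solutions, and the old instance with bound $B$ is equivalent to the new one with bound $B^*=B+4k$. We cap $B^*$ at the number of edges of the new graph.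

From now on, until Section 10, $G,T$ denote the new instance, which satisfies the assumptions of Section 1. Let $\mathrm{OPT}\in\mathbb N\cup\{\infty\}$ be the minimum number of edges of a solution. Name the two edges at $t\in T$ as $\epsilon(t,1),\epsilon(t,2)$, with other ends $s(t,1),s(t,2)\notin T$. The elements of $\Lambda=T\times\{1,2\}$ are called *legs*.

## 4. Shortest walks for a guessed shape share edges

A sensible first plan: a minimal solution should look like a small graph, with $O(k)$ branching vertices and terminals, whose edges are replaced by long paths. Guess the small graph (a function of $k$ many choices), then find the cheapest way to map its edges to walks in $G$. If the small graph becomes a forest after cutting it at the terminals, dynamic programming along the forest does the second part in polynomial time.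

The plan stops at the following point. The dynamic program does not see whether two walks use the same edge of $G$. In the dumbbell (Example 1.4), guess the shape "two parallel edges between $t_1$ and $t_2$". The cheapest pair of walks, one through each edge at $t_i$, has total length 8, and both walks use $f$. The image has a bridge, and there is no solution at all. So a minimum over walks proves nothing about 2EC subgraphs, and forcing the walks to be edge-disjoint destroys the independence that the dynamic program relies on.

We keep the overlapping walks but sum instead of minimizing. Each web receives a monomial recording which stars of $G$ it uses, and the sum is taken modulo 2. In the dumbbell the two webs have the same monomial and cancel. The task is to pair up all false webs in general.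

## 5. Web polynomials modulo 2

For each nonterminal $v$ and each $D\subseteq\delta_G(v)$ with $|D|\in\{2,3\}$ take a variable $y_{v,D}$. The *monomial* of a web $\Phi$, and the polynomial of all webs with $w$ edges, are
$$y^\Phi=\prod_{u\in V(\Phi)\setminus\hat T}y_{\varphi(u),\varphi(\delta(u))},\qquad P_w=\sum_{\Phi:\,|E(\Phi)|=w}y^\Phi\in\mathbb F_2[y],\tag{1}$$
the sum being over isomorphism classes of webs. All degrees in $\Phi$ are at least 2, so $|V(\Phi)|\le|E(\Phi)|$ and $\deg P_w\le w$.

In the dumbbell $P_8=0$, and every other $P_w$ is an empty sum. For the bowtie, $P_6$ is nonzero. Indeed $\mathrm{OPT}=6$, and the two webs of Example 1.2 have different monomials: one uses the stars $\{xt_1,xp_2\},\{xp_1,xt_2\}$ at $x$, the other $\{xt_1,xt_2\},\{xp_1,xp_2\}$. We shall see that the only webs that can matter at degree $\mathrm{OPT}$ are edge-injective, and then the four edges at $x$ must be split into two pairs, so there are no others.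

**Proposition A.** $P_w=0$ for all $w<\mathrm{OPT}$ (for all $w$ if $\mathrm{OPT}=\infty$).

**Proposition B.** If $\mathrm{OPT}<\infty$, then $P_{\mathrm{OPT}}\ne0$.

Call a bridge of a connected subgraph $S\supseteq T$ of $G$ *separating* if both sides contain terminals. The propositions follow from two lemmas, proved in Sections 6 and 7.

**Lemma 1.** On the set of isomorphism classes of webs whose image has a separating bridge there is a fixed-point-free involution $\iota$ preserving $|E(\Phi)|$ and $y^\Phi$.

**Lemma 2.** If $H$ is an optimal solution, there is a web $\Phi$ with image $H$ such that $\varphi$ is a bijection from $E(\Phi)$ onto $E(H)$.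

**Step 1: small webs without separating bridge are honest.** Let $\Phi$ be a web with $|E(\Phi)|\le\mathrm{OPT}$ and image $S=\varphi(\Phi)$, a connected subgraph containing $T$. Suppose $S$ has no separating bridge. Recall that contracting the 2-edge-connected components of a connected graph gives a tree whose edges are the bridges. So all terminals lie in one such component of $S$. It is a solution, with at most $|E(S)|\le|E(\Phi)|\le\mathrm{OPT}$ edges. Hence $\mathrm{OPT}<\infty$ and equality holds throughout: $|E(\Phi)|=\mathrm{OPT}$, $\varphi$ is injective on edges, and the component contains all edges of $S$, so it equals $S$ and $S$ is an optimal solution.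

**Step 2: Proposition A from Lemma 1.** If $w<\mathrm{OPT}$, then by Step 1 every web with $w$ edges has an image with a separating bridge. The involution $\iota$ pairs these webs with equal monomials, so $P_w=0$ over $\mathbb F_2$.

**Step 3: Proposition B from Lemmas 1 and 2.** By Lemma 1, $P_{\mathrm{OPT}}$ is the sum of $y^\Phi$ over the webs with $\mathrm{OPT}$ edges whose image has no separating bridge, and by Step 1 these are edge-injective. An edge-injective web is determined up to isomorphism by its monomial. To see this, note that the monomial gives the multiset of stars $\varphi(\delta(u))$ of the vertices $u$ over each nonterminal $v$. These stars are pairwise disjoint, since a common edge would come from one edge of $\Phi$ joining two vertices over $v$, but adjacent vertices have distinct images. Every edge of $\Phi$ has a nonterminal end, so the union of the stars is the set of images of edges of $\Phi$. For each of these edges, its end over a nonterminal $v$ is the vertex whose star contains it; over a terminal there is only one vertex. So the whole web is reconstructed. Hence non-isomorphic webs of this kind have distinct monomials and nothing cancels among them. Lemma 2 supplies at least one: the image $H$ is 2EC, so it has no bridge.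 Thus $P_{\mathrm{OPT}}\ne0$.

## 6. Switching two edges over a bridge

This section proves Lemma 1.

### 6.1 Two rigidity facts

**Fact (U).** Let $\varphi:\Phi\to G$ be locally injective, $\Gamma$ connected, and $\psi_1,\psi_2:\Gamma\to\Phi$ homomorphisms with $\varphi\psi_1=\varphi\psi_2$ that agree at one vertex. Then $\psi_1=\psi_2$.

Proof. If they agree at $u$ and $uv$ is an edge of $\Gamma$, then $\psi_1(uv)$ and $\psi_2(uv)$ are edges at the same vertex with the same $\varphi$-image, hence equal. So $\psi_1,\psi_2$ agree on $uv$ and at $v$. Continue through the connected graph $\Gamma$.

**Fact (R).** Let $\Gamma$ be a finite tree with a locally injective map to $G$. The only automorphism of $\Gamma$ over $G$ is the identity.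

Proof. An automorphism of a finite tree fixes a vertex or inverts an edge. Inversion is impossible, because the ends of an edge have distinct images. If a vertex is fixed, (U) gives the identity.

### 6.2 The bridge and the edges over it

Fix total orders on $T$ and on $E(G)$. Let $\Phi$ be a web whose image $S$ has a separating bridge, and let $f=ab$ be the first one. Let $S_a\ni a$ and $S_b\ni b$ be the components of $S-f$, named so that $S_b$ does not contain the first terminal. Let $t_0$ be the first terminal in $S_b$. Put $E_f=\varphi^{-1}(f)$. Each $e\in E_f$ is written $e=\alpha_e\beta_e$ with $\alpha_e$ over $a$ and $\beta_e$ over $b$. By local injectivity each vertex of $\Phi$ lies on at most one edge of $E_f$.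

We have $|E_f|\ge2$. If $|E_f|=1$, then $\Phi-E_f$ would be connected, with image $S-f$ (all vertices of $S$ included), which is disconnected. By (W1) only one edge of $\Phi$ lies over an edge at a terminal, so $f$ is not incident with a terminal, and $E_f\subseteq E(N(\Phi))$.

**Definition 6.1 (switching).** For distinct $e,e'\in E_f$, let $\Phi^{e,e'}$ be obtained from $\Phi$ by replacing $e,e'$ by $\alpha_e\beta_{e'}$ and $\alpha_{e'}\beta_e$, both mapped to $f$.

The new edges were not present before, since otherwise $\alpha_e$ or $\alpha_{e'}$ would lie on two edges of $E_f$. The vertex set is unchanged and all stars keep their images. So (W1), (W2), the number of edges, the monomial, and the number of edges over each edge of $G$ are preserved. What may fail is (W4) or (W3).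

**Definition 6.2 (conflict).** The pair $(e,e')$ is *conflicting* if $e,e'$ lie in the same tree $\mathcal T$ of $N(\Phi)$ and the middle component of $\mathcal T-\{e,e'\}$, the one incident with both, contains the $\alpha$-end of one and the $\beta$-end of the other.

**Step 1: (W4) survives exactly when there is no conflict.**

* Different trees: removing $e$ and $e'$ leaves trees $A\ni\alpha_e$, $B\ni\beta_e$, $A'\ni\alpha_{e'}$, $B'\ni\beta_{e'}$. The new edges join $A$ to $B'$ and $A'$ to $B$, giving two trees.
* Same tree, no conflict: let $P,\mathrm{Mid},Q$ be the components of $\mathcal T-\{e,e'\}$, where $\mathrm{Mid}$ contains both $\alpha$'s or both $\beta$'s. Then $P$ and $Q$ exchange their attachment points on $\mathrm{Mid}$, giving a tree.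
* Conflict: say $\mathrm{Mid}$ contains $\beta_e$ and $\alpha_{e'}$. The new edge $\alpha_{e'}\beta_e$ joins two vertices of $\mathrm{Mid}$ and creates a cycle in $N(\Phi^{e,e'})$.

**Claim 1.** If $(e,e')$ is non-conflicting, then $\Phi':=\Phi^{e,e'}$ is not isomorphic to $\Phi$ over $G$.

Proof. Call a vertex of $N(\Phi)$ adjacent to some $\hat t$ a *leg vertex*. First, a component $P$ of $N(\Phi)-\{e,e'\}$ incident with exactly one of $e,e'$ contains a leg vertex. If $|P|=1$, its vertex has degree at least 2 in $\Phi$ and only one of its edges is in $\{e,e'\}$, so another edge leads to some $\hat t$. If $|P|\ge2$, then $P$ has at least two leaves; one of them is not incident with $e,e'$ and has degree at least 2 in $\Phi$, so again an edge leads to some $\hat t$.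

Suppose $\psi:\Phi\to\Phi'$ is an isomorphism over $G$. It fixes every $\hat t$, the only vertex over $t$. It fixes both edges at $\hat t$, since they have distinct images and belong to both graphs. Hence it fixes all leg vertices, and it maps $N(\Phi)$ to $N(\Phi')$.

Different trees. A leg vertex in $A$ and one in $B$ are connected in $N(\Phi)$ but not in $N(\Phi')$, a contradiction.

Same tree. The component $P$ contains a leg vertex, fixed by $\psi$, and $P$ is a subgraph of $\Phi'$. By (U), applied to $\psi|_P$ and the inclusion $P\to\Phi'$, $\psi$ is the identity on $P$; likewise on $Q$. Say $\mathrm{Mid}$ contains $\alpha_e,\alpha_{e'}$, and $\beta_e\in P$, $\beta_{e'}\in Q$; the other case is symmetric. The edge over $f$ at $\beta_e$ leads to $\alpha_e$ in $\Phi$ and to $\alpha_{e'}$ in $\Phi'$. Hence $\psi(\alpha_e)=\alpha_{e'}$, and similarly $\psi(\alpha_{e'})=\alpha_e$. So $\psi$ maps $e,e'$ to the two new edges. It therefore maps the component $\mathrm{Mid}$ of $\mathcal T-\{e,e'\}$ to the component of $N(\Phi')$ minus the new edges containing $\alpha_{e'}$, which is $\mathrm{Mid}$. So $\psi$ restricts to an automorphism over $G$ of the tree $\mathrm{Mid}$ that exchanges two distinct vertices, contradicting (R). $\square$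

### 6.3 An arbitrary pair will not do

By Claim 1 any non-conflicting switch moves the web. Two obstacles remain: (W3) may fail, and the pair we would like to switch may conflict.

**Example 6.3 (a switch that disconnects).** Let $G$ consist of $f=ab$, triangles $a\,t_1\,p_1$ and $a\,t_3\,p_3$, and triangles $b\,t_2\,p_2$ and $b\,t_4\,p_4$. The 16-cycle
$$a_1\,b_1\,t_2\,p_2\,b_2\,a_2\,t_1\,p_1\,a_3\,b_3\,t_4\,p_4\,b_4\,a_4\,t_3\,p_3\,a_1$$
($a_i$ over $a$, $b_i$ over $b$) is a web: consecutive edges have distinct images, and deleting the terminals leaves the paths $p_3a_1b_1$, $p_2b_2a_2$, $p_1a_3b_3$, $p_4b_4a_4$. Switching $a_1b_1$ and $a_3b_3$ keeps (W4), since they lie in different trees, but produces two disjoint 8-cycles. Switching $a_1b_1$ and $a_2b_2$ instead reverses the segment $b_1t_2p_2b_2$ and leaves a cycle. The difference is that $b_1,b_2$ lie in one connected piece of $\Phi-E_f$.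

**Example 6.4 (a conflict, and the way around it).** Let $G$ consist of $f=ab$; a triangle $b\,c\,d$ and a terminal $t_0$ adjacent to $b,c$; a triangle $a\,c'\,d'$ and a terminal $t_1$ adjacent to $a,c'$. Let $t_1$ be the first terminal. Let $\Phi$ be made of three paths between a vertex over $c'$ and a vertex over $c$:
$$c'\,t_1\,\alpha_1\,\beta_1\,c,\qquad c'\,\alpha_3\,\beta_3\,d\,c,\qquad c'\,d'\,\alpha_2\,\beta_2\,t_0\,c,$$
with $\alpha_i$ over $a$ and $\beta_i$ over $b$. This is 2EC. Every star maps injectively, and $N(\Phi)$ is the path $\alpha_1\beta_1\,c\,d\,\beta_3\alpha_3\,c'\,d'\,\alpha_2\beta_2$. So $\Phi$ is a web. With $e_i=\alpha_i\beta_i$, the pair $(e_1,e_2)$ conflicts: the middle component contains $\beta_1$ and $\alpha_2$, and the switch would create the cycle $\beta_1\,c\,d\,\beta_3\alpha_3\,c'\,d'\,\alpha_2\,\beta_1$ avoiding the terminals. But on the path from $\beta_1$ to $\alpha_2$ there is a further edge over $f$, namely $e_3$. Switching $(e_3,e_2)$ gives the paths $c'\,\alpha_3\,\beta_2\,t_0\,c$ and $c'\,d'\,\alpha_2\,\beta_3\,d\,c$ next to the unchanged first one; $N$ becomes the path $\alpha_1\beta_1\,c\,d\,\beta_3\alpha_2\,d'\,c'\,\alpha_3\beta_2$, so this is a web. In it the edges at $\beta_1,\beta_2$ conflict again, and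 the first edge over $f$ on the way is $\beta_3\alpha_2$. Switching that one with $\alpha_3\beta_2$ leads back to $\Phi$.

The general construction combines both observations: choose two edges over $f$ at one component of $\Phi-E_f$, in a canonical way that also protects (W3), and detour as in Example 6.4 when they conflict.

### 6.4 The canonical pair

Let $K$ be the component of $\Phi-E_f$ containing $\hat t_0$. It lies over $S_b$. Let $B_K$ be the set of its vertices incident with $E_f$; they lie over $b$. The other end of an edge of $E_f$ at $B_K$ lies over $a$, hence outside $K$. Since $V(K)$ misses the terminals of $S_a$, it is a proper subset, so $|B_K|=d_\Phi(V(K))\ge2$.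

**Definition 6.5 (admissible pair).** A pair $\{\beta_1,\beta_2\}\subseteq B_K$, $\beta_1\ne\beta_2$, is *admissible* if there are a 2EC subgraph $X$ of $K$ (possibly one vertex) and disjoint sets $Q_1,Q_2\subseteq V(K)\setminus V(X)$ such that for $l=1,2$ one of the following holds:

* $Q_l=\emptyset$ and $\beta_l\in X$;
* $Q_l$ is nonempty and connected in $K$, $Q_l\cap B_K=\{\beta_l\}$, and exactly one edge $g_l$ of $K$ leaves $Q_l$, its other end being in $X$.

In Example 6.4, $K$ is the tree with center $c$ and arms $\{\beta_1\}$, $\{d,\beta_3\}$, $\{t_0,\beta_2\}$. With $X=\{c\}$ and two of the arms as $Q_1,Q_2$, every pair from $B_K=\{\beta_1,\beta_2,\beta_3\}$ is admissible.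

**Step 1: admissible pairs exist.** Root the tree of 2-edge-connected components of $K$. For a node $Y$ let $D(Y)$ be the vertex set of $Y$ and all its descendants. The root has $|D\cap B_K|=|B_K|\ge2$, so there is a node $X$ with $|D(X)\cap B_K|\ge2$ none of whose children has this property. For a child $Y$ of $X$, the edges of $\Phi$ leaving $D(Y)$ are the bridge of $K$ from $Y$ to $X$ and one edge over $f$ for each element of $D(Y)\cap B_K$. So $2\le d_\Phi(D(Y))=1+|D(Y)\cap B_K|$, and hence $|D(Y)\cap B_K|=1$. Any two elements $\beta_1,\beta_2$ of $D(X)\cap B_K$ form an admissible pair: put $Q_l=\emptyset$ if $\beta_l\in X$, and $Q_l=D(Y)$ if $\beta_l\in D(Y)$ for a child $Y$. The two sets are disjoint because each child contains only one element of $B_K$.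

**Step 2: a canonical choice.** An automorphism of $(K,\varphi|_K)$ over $G$ fixes $\hat t_0$, the only vertex over $t_0$, so by (U) it is the identity. Hence isomorphisms between two triples $(K,B_K,\varphi|_K)$ are unique when they exist. For each isomorphism class of triples fix one admissible pair in one representative and transport it by the unique isomorphisms. So the triple $(K,B_K,\varphi|_K)$ alone determines an admissible pair $\{\beta_1,\beta_2\}$. Let $e_l=\alpha_l\beta_l\in E_f$ be the edge at $\beta_l$.

### 6.5 The map $\iota$

**Case 1:** $(e_1,e_2)$ is non-conflicting. Put $\iota(\Phi)=\Phi^{e_1,e_2}$.

**Case 2:** $(e_1,e_2)$ is conflicting. Let $\mathcal T$ be the tree of $N(\Phi)$ containing both. Name them so that the middle component of $\mathcal T-\{e_1,e_2\}$ contains $\beta_1$ and $\alpha_2$; this determines the naming. Let $R$ be the path in this component from $\beta_1$ to $\alpha_2$. It leads from over $S_b$ to over $S_a$, so it contains an edge of $E_f$. Let $e_c$ be the first one; it is traversed from its end $\beta_c$ over $b$ to its end $\alpha_c$ over $a$. The part $R[\beta_1,\beta_c]$ contains no edge of $E_f$, so it lies in $K$, and $\beta_c\in B_K$. Since $e_c\ne e_1,e_2$, and each vertex lies on at most one edge of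 $E_f$, $\beta_c\notin\{\beta_1,\beta_2\}$. Put $\iota(\Phi)=\Phi^{e_c,e_2}$. The pair $(e_c,e_2)$ is non-conflicting: the path $R[\alpha_c,\alpha_2]$ avoids $e_c$ and $e_2$, so $\alpha_c,\alpha_2$ lie in one component of $\mathcal T-\{e_c,e_2\}$, which is the middle one and contains one end of each of the two edges.

In both cases $\Phi'=\iota(\Phi)$ satisfies (W1), (W2), (W4), and by Claim 1 $\Phi'\not\cong\Phi$.

**Claim 2.** $\Phi'$ is 2EC.

Proof. Write $d'$ for degrees of sets in $\Phi'$ and $V$ for the common vertex set. Suppose $d'(Z)\le1$ with $\emptyset\ne Z\subsetneq V$. The graph $K$ contains no edge of $E_f$, so it is a subgraph of $\Phi'$. The 2EC subgraph $X$ is not split by $Z$, since otherwise two of its edges would cross. Passing to the complement if necessary, assume $X\cap Z=\emptyset$. Put $Z_1=Z\setminus(Q_1\cup Q_2)$. We use throughout that in $\Phi'$, as in $\Phi$, every vertex of $B_K$ lies on exactly one edge over $f$, whose other end lies over $a$ and hence outside $K$, and that all other edges at vertices of $K$ are edges of $K$.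

**Step 1: $d'(Z_1)\le d'(Z)$.** Remove $Q_1$ and then $Q_2$ from the current set, which always misses $X$; we show that neither removal increases $d'$. Let $Q_l\ne\emptyset$. Exactly two edges of $\Phi'$ leave $Q_l$: $g_l$, going to $X$, and the edge $h$ over $f$ at $\beta_l$, whose other end $\alpha$ is not in $V(K)$. Edges not touching $Q_l$ are unaffected. After the removal, among the edges touching $Q_l$ at most $h$ crosses, and only if $\alpha$ is in the set. In that case some edge touching $Q_l$ crossed before: a path from $\alpha$ via $h$, through $Q_l$, and via $g_l$ to $X$ leads from inside to outside the set and uses only edges touching $Q_l$. So the number of crossing edges does not increase.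

**Step 2: $Z_1\ne\emptyset$.** Otherwise $Z\subseteq Q_1\cup Q_2\subseteq V(K)$. In both $\Phi$ and $\Phi'$ the edges at $Z$ are the same edges of $K$ plus one edge over $f$ at each $\beta_l\in Z$, with other end outside $Z$. So $d_\Phi(Z)=d'(Z)\le1$, contradicting (W3) for $\Phi$.

So $Z_1$ is nonempty, it is proper because it misses $X$, and $d'(Z_1)\le1$. Moreover $\beta_1,\beta_2\notin Z_1$, since $\beta_l\in X\cup Q_l$.

**Step 3: contradiction in Case 1.** The old edges $\alpha_1\beta_1,\alpha_2\beta_2$ and the new edges $\alpha_2\beta_1,\alpha_1\beta_2$ both contribute $[\alpha_1\in Z_1]+[\alpha_2\in Z_1]$ to the degree of $Z_1$. So $d_\Phi(Z_1)=d'(Z_1)\le1$, a contradiction.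

**Step 4: contradiction in Case 2.** The old edges are $\alpha_c\beta_c,\alpha_2\beta_2$ and the new ones are $\alpha_2\beta_c,\alpha_c\beta_2$. If $\beta_c\notin Z_1$, then both $\beta_c,\beta_2$ are outside $Z_1$ and the contributions are equal; they are also equal if $\alpha_c,\alpha_2$ are on the same side. Then $d_\Phi(Z_1)\le1$, a contradiction. In the remaining case $\beta_c\in Z_1\not\ni\beta_1$, and $Z_1$ separates $\alpha_c$ from $\alpha_2$. The paths $R[\beta_1,\beta_c]$ and $R[\alpha_c,\alpha_2]$ are edge-disjoint and contain neither $e_c$ nor $e_2$, so both are present in $\Phi'$. Each contains an edge of $\delta(Z_1)$, so $d'(Z_1)\ge2$, a contradiction. $\square$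

So $\Phi'$ is a web, with the same number of edges, monomial and image as $\Phi$, and not isomorphic to $\Phi$.

### 6.6 $\iota$ is an involution

The image $S$ is unchanged, hence so are $f,a,b,S_a,S_b,t_0$. As a graph over $G$, $\Phi$ minus the edges over $f$ is unchanged, and so is the set of vertices incident with edges over $f$. So $K$, $B_K$ and $\{\beta_1,\beta_2\}$ are unchanged.

**Case 1.** In $\Phi'$ the edges over $f$ at $\beta_1,\beta_2$ are $\alpha_2\beta_1,\alpha_1\beta_2$. Switching them returns $\Phi$, which satisfies (W4), so by Step 1 of 6.2 they are non-conflicting in $\Phi'$. Thus Case 1 applies to $\Phi'$, and $\iota(\Phi')=\Phi$.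

**Case 2.** In $\Phi'$ the edges over $f$ at $\beta_1,\beta_2,\beta_c$ are $e_1$, $e_2'=\alpha_c\beta_2$ and $\alpha_2\beta_c$. Consider in $N(\Phi')$ the walk from $\beta_1$ along $R$ to $\beta_c$, then to $\alpha_2$, back along $R$ to $\alpha_c$, and via $e_2'$ to $\beta_2$. It is a path, because $\beta_2$ is not in the middle component of $\mathcal T-\{e_1,e_2\}$ and so not on $R$. It does not contain $\alpha_1$ for the same reason, together with $\alpha_1\ne\beta_2$ (their images differ). So it does not contain $e_1$. Hence $e_1,e_2'$ lie in one tree of $N(\Phi')$. The part of the path from $\beta_1$ to $\alpha_c$ avoids both edges, so the middle component contains $\beta_1$ and $\alpha_c$, the latter being the $\alpha$-end of $e_2'$. Thus $(e_1,e_2')$ is conflicting with the same naming, and the path from $\beta_1$ to $\alpha_c$ is the one just described. Its first edge over $f$ is $\beta_c\alpha_2$. So $\iota(\Phi')$ arises by replacing $\alpha_2\beta_c,\alpha_c\beta_2$ by $\alpha_2\beta_2,\alpha_c\beta_c$, that is, $\iota(\Phi')=\Phi$.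

All choices are invariant under isomorphism over $G$, so $\iota$ is well defined on isomorphism classes. Lemma 1 is proved. $\square$

## 7. Webs over optimal solutions

This section proves Lemma 2. Graphs other than $G$ and $H$ may have parallel edges here. We use one fact freely.

**Fact (S).** A graph is 2EC iff any given subdivision of it is. Indeed a cut of the original extends to a cut of the subdivision with equally many edges, by putting the interior vertices of each subdivided edge on the side of one of its ends. Conversely, a cut of the subdivision with all original vertices on one side crosses some subdivided edge at least twice, and any other cut restricts to a cut of the original with at most as many edges.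

The first task is to lower all degrees to at most 3 by splitting vertices of degree 4, as with $x$ in the bowtie, where exactly two of the three splits were good.

**Claim 3.** Let $\Gamma$ be a loopless 2EC graph and $x$ a vertex of degree 4 with edges $a,b,c,d$. At least two of the three ways to split $x$ into two vertices of degree 2 give a 2EC graph.

Proof. Let $Y=V(\Gamma)\setminus\{x\}$. For $U\subseteq Y$ let $e(U)$ be the number of edges of $\Gamma-x$ leaving $U$ and $n(U)$ the number of edges from $x$ into $U$. Then $e(U)+n(U)\ge2$ for $U\ne\emptyset$.

**Step 1: what a bad split looks like.** Suppose the split $ab|cd$, into $x_1$ with $a,b$ and $x_2$ with $c,d$, is bad: $d(Z)\le1$ for some nonempty proper $Z$. If $x_1,x_2$ were on the same side, the other side would be a nonempty subset of $Y$ with the same degree in $\Gamma$, which is impossible. Say $x_1\in Z\not\ni x_2$, and put $U=Z\cap Y$. Let $s$ be the number of edges among $a,b$ whose end in $Y$ lies outside $U$, and $r$ the number of edges among $c,d$ whose end in $Y$ lies in $U$. Then $s+r+e(U)\le1$. If $s+r=1$, then $e(U)=0=e(Y\setminus U)$. If $s=1$, then $n(U)=1$; if $r=1$, then $n(Y\setminus U)=1$. Either contradicts $e+n\ge2$ for the corresponding (nonempty) set. So $s=r=0$: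 the set $U$ contains the ends of $a,b$ and not those of $c,d$, and $e(U)\le1$.

**Step 2: two bad splits contradict each other.** Suppose $ac|bd$ is bad as well. Step 1 gives $W\subseteq Y$ containing the ends of $a,c$ and not those of $b,d$, with $e(W)\le1$. The quadrants $U\cap W$, $U\setminus W$, $W\setminus U$, $Y\setminus(U\cup W)$ contain the ends of $a,b,c,d$ respectively. So each has $n=1$ and hence $e\ge1$, and the four $e$-values sum to at least 4. Each edge of $\Gamma-x$ crossing $U$ or $W$ contributes 2 to this sum, and no other edge contributes. There are at most $e(U)+e(W)\le2$ such edges. So there are exactly two, $g$ crossing only $U$ and $h$ crossing only $W$, and their four ends lie in four different quadrants. But $g$ joins the quadrants of $a$ and $c$ or those of $b$ and $d$, while $h$ joins those of $a$ and $b$ or those of $c$ and $d$. In each of the four combinations they share a quadrant, a contradiction. By symmetry, no two of the three splits are both bad. $\square$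

Now let $H$ be an optimal solution. It has at least two vertices, so it has an ear decomposition: it arises from a cycle by successively adding *ears*, which are paths with two distinct ends in the current graph (open ears) or cycles meeting it in one vertex (closed ears), all other vertices and all edges being new.

**Step 1: a 2EC graph $\Phi$ with all degrees 2 or 3 and a homomorphism to $H$ that is bijective on edges and onto on vertices.** Start with the first cycle, mapped identically, and follow the ears.

* Closed ear at $x$. Choose $\hat x$ over $x$ and an edge $a$ at $\hat x$. Move the end of $a$ at $\hat x$ to a new vertex $\hat x'$ over $x$, and join $\hat x'$ to $\hat x$ by a copy of the ear. This amounts to subdividing $a$, so the graph stays 2EC by (S). The vertex $\hat x$ keeps its degree, and the new vertices have degree 2.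
* Open ear from $x$ to $y\ne x$. Attach a copy between some $\hat x,\hat y$ over $x,y$. The result is 2EC: a cut splitting the old graph has at least two old edges, and any other cut crosses the ear at least twice. If $\hat x$ now has degree 4, split it by Claim 3 into two vertices of degree 2 over $x$; the graph is loopless, since it maps to the simple graph $H$. Then do the same for $\hat y$.

All splits keep the homomorphism and the bijection on edges. Edge-injectivity implies local injectivity. A terminal has degree 2 in $H$, and all degrees in $\Phi$ are at least 2, so exactly one vertex lies over it, of degree 2. Thus (W1)–(W3) hold, and the image is $H$.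

**Step 2: suppress degree-2 vertices.** Let $\Psi$ be obtained from $\Phi$ by suppressing all vertices of degree 2 outside $\hat T$. This is possible because $\Phi$ is connected and contains $\hat T$. By (S), $\Psi$ is 2EC. Its terminals (the elements of $\hat T$) have degree 2 and its other vertices have degree 3. It has no loops: a loop at a vertex of degree 3 makes the third edge a bridge, and a loop at a terminal forces $k=1$.

**Step 3: every edge of $\Psi$ lies in a cut of size 2.** Let $e\in E(\Psi)$ and suppose that $\Psi-e$ is 2EC. Delete from $\Phi$ the edges and interior vertices of the path representing $e$. The result is a subdivision of $\Psi-e$, hence 2EC, and it contains $\hat T$. Its image is 2EC, since a cut of the image pulls back to a cut with the same number of edges. The image contains $T$ and has fewer edges than $H$, contradicting optimality. So $\Psi-e$ has a cut with at most one edge; in $\Psi$ this cut has at least two, so it contains $e$ and has size exactly 2.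

**Step 4: (W4) holds.** Suppose $N(\Phi)$ contains a cycle. Not all of its vertices have degree 2 in $\Phi$, since $\Phi$ is connected and contains terminals. So it yields a cycle $C$ of $\Psi$, of length at least 2 since $\Psi$ is loopless, all of whose vertices have degree 3. Let $\mathcal Z$ be the family of all $Z\subseteq V(\Psi)$ with $d(Z)=2$ and $\delta(Z)\subseteq E(C)$. It is closed under complements. Each $e\in E(C)$ lies in $\delta(Z)$ for some $Z\in\mathcal Z$: by Step 3 it lies in a cut of size 2, and a cut meets $E(C)$ in an even number of edges. Choose $Z\in\mathcal Z$ with $|Z|$ minimum, and let $\delta(Z)=\{e,h\}$. Then $V(C)\cap Z$ is the vertex set of one of the two paths of $C-\{e,h\}$.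

Suppose $|V(C)\cap Z|\ge2$. Then the path of $C$ inside $Z$ has an edge $e'$. Take $Z'\in\mathcal Z$ with $e'\in\delta(Z')$. Both $Z\cap Z'$ and $Z\setminus Z'$ contain an end of $e'$. If $Z\cup Z'=V(\Psi)$ and $Z\cup(V(\Psi)\setminus Z')=V(\Psi)$, then $Z=V(\Psi)$, which is false. So, replacing $Z'$ by its complement if necessary, $Z\cup Z'\ne V(\Psi)$. Submodularity of $d$ gives
$$d(Z\cap Z')+d(Z\cup Z')\le d(Z)+d(Z')=4,$$
and both terms on the left are at least 2. So $W=Z\cap Z'$ has $d(W)=2$. The cycle $C$ has vertices inside and outside $W$, namely the ends of $e'$, so at least two edges of $C$ lie in $\delta(W)$, and $\delta(W)\subseteq E(C)$. So $W\in\mathcal Z$ and $|W|<|Z|$, a contradiction.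

Hence $V(C)\cap Z=\{z\}$, and $e,h$ are the two edges of $C$ at $z$. The third edge $g$ at $z$ is not in $\delta(Z)$ and is not a loop, so it leads to $Z\setminus\{z\}$. All edges of $\delta(Z)$ are at $z$, so $\delta(Z\setminus\{z\})=\{g\}$, contradicting that $\Psi$ is 2EC. So $N(\Phi)$ is a forest and Lemma 2 is proved. $\square$

## 8. Summing webs over labeled forests

It remains to evaluate all $P_w$ at a point in FPT time. Here (W4) pays off.

**Definition 8.1 (template).** A *template* is a forest $F$ without isolated vertices, whose non-leaves have degree 3 and whose leaves are labeled bijectively by $\Lambda$, up to label-preserving isomorphism. The graph $F^\circ$ is obtained by identifying the leaves $(t,1),(t,2)$ for each $t\in T$. The template is *good* if $F^\circ$ is 2EC.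

For the web of Example 1.3, cutting $K_{2,3}$ open at the terminals gives two claws, with leaves $(t_i,1)$ at one center and $(t_i,2)$ at the other. For $k=2$ the tree with four leaves in which $(t_1,1),(t_1,2)$ hang at one non-leaf and $(t_2,1),(t_2,2)$ at the other is a template that is not good: the middle edge is a bridge of $F^\circ$.

A label-preserving automorphism of a template is the identity, because every vertex and edge lies on a path between two leaves and such a path is fixed.

**Step 1: listing the templates.** List the partitions of $\Lambda$ into blocks of size at least 2. For each block of size $m$ list the trees with that leaf set: start with a single edge joining the first two labels, and insert the remaining labels in order, each as a new leaf attached to a new vertex subdividing an edge. Deleting the last leaf and suppressing its neighbor reverses the last insertion, so each tree arises exactly once. A tree with $j\ge2$ leaves has $2j-3$ edges, so a block of size $m$ has at most $(2m)^m$ trees. There are at most $(2k)^{2k}$ partitions. So there are $k^{O(k)}$ templates, listed in time $k^{O(k)}$, and goodness is tested in polynomial time.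

**Definition 8.2 (realization).** A *realization* of a forest $F$ as above, or of one of its trees, is a subdivision $\tilde F$ with a homomorphism to $G$ that maps each leaf $(t,i)$ to $t$ and its edge to $\epsilon(t,i)$, maps non-leaves of $\tilde F$ to nonterminals, and is injective on the edges at each non-leaf of $\tilde F$. Realizations are taken up to label-preserving isomorphism over $G$. The *weight* of a realization is $z^{\#\text{edges}}\prod_uy_{\varphi(u),\varphi(\delta(u))}$, where $u$ runs over the non-leaves of the subdivision.

Since $F$ has no nontrivial label-preserving automorphism, a realization is just an assignment of walks of $G$ to the edges of $F$ subject to these local conditions.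

**Step 2: webs are the realizations of good templates.** Given a web $\Phi$, replace each $\hat t$ by two leaves $(t,1),(t,2)$, where $(t,i)$ keeps the edge over $\epsilon(t,i)$. Terminals are non-adjacent, so this attaches $2k$ pendant leaves to the forest $N(\Phi)$, and the vertices of $N(\Phi)$ keep their degree 2 or 3. The result is a forest $\tilde F$ without isolated vertices whose leaves are exactly the labeled ones. Suppressing its vertices of degree 2 gives a template $F$ with realization $\tilde F$. Conversely, take a realization of a template $F$ and identify $(t,1),(t,2)$ to $\hat t$ for each $t$. Non-leaves lie over nonterminals, so $\hat t$ is the only vertex over $t$, and the resulting graph $\Phi$ satisfies (W1), (W2) and (W4). It is a subdivision of $F^\circ$, so by (S) it satisfies (W3) iff $F$ is good. The constructions are inverse to each other on isomorphism classes, since an isomorphism of webs fixes each $\hat t$ and the edges at it. They preserve the number of edges and the monomial.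

Realizations of different trees of $F$ are chosen independently. So, as power series in $z$ with coefficients in $\mathbb F_2[y]$,
$$\sum_wP_wz^w=\sum_{F\ \mathrm{good}}\ \prod_{\tau\ \text{tree of}\ F}Q_\tau(z),\tag{2}$$
where $Q_\tau$ is the total weight of the realizations of $\tau$.

**Step 3: computing $Q_\tau$.** We work at a given point $y$ over a field of characteristic 2 and truncate after $z^{B^*}$. Root $\tau$ at a leaf $(t_1,i_1)$. For an edge $\varepsilon$ of $\tau$ with lower end $q$, let $\tau_\varepsilon$ be the tree formed by $\varepsilon$ and everything below it, in which the upper end of $\varepsilon$ is now an unlabeled leaf $\rho$. For an arc $u\to v$ of $G$ let $A_\varepsilon(u\to v)$ be the total weight of the realizations of $\tau_\varepsilon$ in which no condition is imposed at $\rho$, no factor $y$ is taken for $\rho$, and the edge at $\rho$, directed towards $\rho$, maps to $u\to v$. The neighbor of $\rho$ in the subdivision is either a subdivision vertex of $\varepsilon$ or $q$. In the first case remove $\rho$; in the second, split at $q$. This gives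
$$A_\varepsilon(u\to v)=z\Big(\mathrm{Init}_\varepsilon(u\to v)+[u\notin T]\sum_{x\ne v}y_{u,\{xu,uv\}}A_\varepsilon(x\to u)\Big).\tag{3}$$
If $q$ is the leaf $(t,i)$, then $\mathrm{Init}_\varepsilon(u\to v)=[u=t,\ v=s(t,i)]$. If $q$ has child edges $\varepsilon_1,\varepsilon_2$, then
$$\mathrm{Init}_\varepsilon(u\to v)=[u\notin T]\sum_{x_1\ne x_2;\ x_1,x_2\ne v}y_{u,\{x_1u,x_2u,uv\}}A_{\varepsilon_1}(x_1\to u)A_{\varepsilon_2}(x_2\to u).\tag{4}$$
Sums are over neighbors of $u$. The factor $z$ in (3) means that the coefficients are determined by increasing $z$-degree, child edges first. Finally $Q_\tau=A_{\text{root edge}}(s(t_1,i_1)\to t_1)$. This takes polynomial time per template.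

**Step 4: the algorithm, and the proof of Theorem 2.1.** Let $q$ be minimal with $2^q\ge4B^*$. Construct $GF(2^q)$ by finding an irreducible polynomial of degree $q$ over $\mathbb F_2$ by brute force, in time polynomial in $2^q=O(B^*)$, where $B^*\le|E(G)|$. Choose all $y_{v,D}$ uniformly and independently in $GF(2^q)$ and evaluate $P_w$ for all $w\le B^*$ by (2)–(4). Accept iff some value is nonzero.

If $\mathrm{OPT}>B^*$, all $P_w$ with $w\le B^*$ vanish identically by Proposition A, and the algorithm rejects. If $\mathrm{OPT}\le B^*$, then $P_{\mathrm{OPT}}\ne0$ by Proposition B, and its degree is at most $\mathrm{OPT}$. The Schwartz–Zippel lemma says that a nonzero polynomial of degree $D$ vanishes at a uniformly random point over a field of $M$ elements with probability at most $D/M$. So the value is nonzero with probability at least $1-\mathrm{OPT}/2^q\ge3/4$. The time is $k^{O(k)}n^{O(1)}=2^{O(k\log k)}n^{O(1)}$. $\square$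

## 9. Counting sets of bridges: time $11^kn^{O(1)}$

Enumerating templates costs $k^{O(k)}$. To sum over them by dynamic programming on subsets we must drop the condition "good", which is global. Modulo 2 there is a cheap way to do so. A connected $F^\circ$ with $\beta$ bridges has $2^\beta$ sets $J$ of bridges, and this number is odd iff $\beta=0$, that is, iff $F^\circ$ is 2EC. So in characteristic 2
$$\sum_wP_wz^w=\sum_{(F,J)}\ \prod_\tau Q_\tau\tag{5}$$
over all pairs with $F$ a template, $F^\circ$ connected, and $J$ a set of bridges of $F^\circ$. For instance, the non-good template after Definition 8.1 has one bridge and is counted twice, hence not at all. We sum (5) by cutting at $J$. All quantities are evaluated at a fixed point $y$ and truncated in $z$. Weights are as in Definition 8.2; at a root leaf $\rho$ no condition is imposed and no factor is taken.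

### 9.1 Rooted structures and plugged trees

**Definition 9.1 (rooted structure).** For $\emptyset\ne A\subseteq T$, a *rooted $A$-structure* is a pair $(F,J)$, where $F$ is as for templates but with leaves labeled by $A\times\{1,2\}$ and one extra *root leaf* $\rho$, $F^\circ$ is connected, and $J$ is a set of bridges of $F^\circ$ not containing the edge at $\rho$ (the *root edge*). $G_A(u\to v)$ is the total weight of their realizations in which the root edge ends, towards $\rho$, with the arc $u\to v$.

For $A=\{t\}$ there is exactly one: three leaves can only form one claw, $F^\circ$ consists of two parallel edges and the pendant root edge, and $J=\emptyset$.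

**Definition 9.2 (plugged tree).** Let $Q\subseteq\Lambda$ and $A\subseteq T$ with $Q\cap(A\times\{1,2\})=\emptyset$. A *plugged tree* with leg set $Q$ and plug set $A$ is a tree with at least two leaves and all non-leaves of degree 3, whose leaves are the legs in $Q$, each once, and *plugs*. The plugs are rooted $A_\ell$-structures for nonempty sets $A_\ell$ partitioning $A$; the leaf edge is identified with the root edge of the plug and is called a *plug edge*. A *rooted* plugged tree has in addition one root leaf $\rho$, and its edge at $\rho$, the *top edge*, must not be a plug edge. An *unrooted* plugged tree must have $Q\ne\emptyset$.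

For $k=2$, cut the non-good template above at its middle edge $j$, with $J=\{j\}$. The side of $t_1$ gives the unrooted plugged tree that is a claw with legs $(t_1,1),(t_1,2)$ and one plug, the rooted $\{t_2\}$-structure.

In all these objects the leaves, including those inside plugs, carry distinct names. So again there are no nontrivial automorphisms, and a realization is an assignment of walks.

A *state* is a pair $\sigma=(Q,A)\ne(\emptyset,\emptyset)$ with $Q,A$ as in Definition 9.2. Its *size* is $|Q|+2|A|$, and its *minimum* is that of $Q\cup(A\times\{1,2\})$ in a fixed order of $\Lambda$. Let $b_{Q,A}(u\to v)$ be the total weight of the realizations of rooted plugged trees with data $(Q,A)$ whose top edge ends with the arc $u\to v$ towards $\rho$. Put $b^*_{Q,A}=b_{Q,A}+[Q=\emptyset]\,G_A$; the second term covers the case that the edge in question is a plug edge. Undefined terms such as $b_{\emptyset,\emptyset}$ and $G_\emptyset$ are 0.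

### 9.2 The recurrences

**Step 1: rooted plugged trees.** As in Section 8, look at the neighbor of $\rho$ in the subdivision. It is a subdivision vertex of the top edge, or the lower end of the top edge. The latter is a leg or a non-leaf with two child edges, each of which may or may not be a plug edge. Hence
$$b_\sigma(u\to v)=z\Big(\mathrm{Init}_\sigma(u\to v)+[u\notin T]\sum_{x\ne v}y_{u,\{xu,uv\}}\,b_\sigma(x\to u)\Big),\tag{6}$$
$$\mathrm{Init}_\sigma(u\to v)=[\sigma=(\{(t,i)\},\emptyset),\,u=t,\,v=s(t,i)]+[u\notin T]\sum y_{u,\{x_1u,x_2u,uv\}}\,b^*_{\sigma_1}(x_1\to u)\,b^*_{\sigma_2}(x_2\to u).\tag{7}$$
The last sum is over splittings $\sigma=\sigma_1\sqcup\sigma_2$ into two states with the minimum of $\sigma$ in $\sigma_1$, so that unordered pairs of children are counted once, and over distinct neighbors $x_1,x_2\ne v$ of $u$.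

**Step 2: unrooted plugged trees.** Let $Q\ne\emptyset$. Viewed from the leg $(t,i)=\min Q$, the edge at $(t,i)$ is either not a plug edge, or the tree is a single edge joining $(t,i)$ to a plug. So the total weight of the unrooted plugged trees with data $(Q,A)$ is
$$\tau[Q;A]=b_{Q\setminus\{(t,i)\},A}(s(t,i)\to t)+[|Q|=1]\,G_A(s(t,i)\to t).\tag{8}$$

**Step 3: collections.** Let $U[\Lambda';A]$ be the total weight of the collections of unrooted plugged trees with total data $(\Lambda';A)$. Every such tree has a leg, and isolating the tree containing $\min\Lambda'$ gives
$$U[\emptyset;\emptyset]=1,\quad U[\emptyset;A]=0\ (A\ne\emptyset),\quad U[\Lambda';A]=\sum_{\min\Lambda'\in Q\subseteq\Lambda',\ A'\subseteq A}\tau[Q;A']\,U[\Lambda'\setminus Q;A\setminus A'].\tag{9}$$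

**Step 4: connected collections.** Let $\Lambda_B=B\times\{1,2\}$. For disjoint $A,B\subseteq T$ with $B\ne\emptyset$ let $C[B;A]$ be the total weight of the collections of unrooted plugged trees with data $(\Lambda_B;A)$ that become connected after identifying $(t,1)$ with $(t,2)$ for all $t\in B$. Let $C_\rho[B;A](u\to v)$, with $B=\emptyset$ allowed, be the analogous weight for collections consisting of one rooted plugged tree, with final arc $u\to v$, and unrooted ones. Isolating the component containing $\min B$, respectively the root, gives
$$U[\Lambda_B;A]=\sum_{\min B\in B'\subseteq B,\ A_1\subseteq A}C[B';A_1]\,U[\Lambda_{B\setminus B'};A\setminus A_1],\tag{10}$$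
$$\sum_{Q\subseteq\Lambda_B,\ A'\subseteq A}b_{Q,A'}(\cdot)\,U[\Lambda_B\setminus Q;A\setminus A']=\sum_{B'\subseteq B,\ A_1\subseteq A}C_\rho[B';A_1](\cdot)\,U[\Lambda_{B\setminus B'};A\setminus A_1].\tag{11}$$
On the right-hand sides the term $(B',A_1)=(B,A)$ has coefficient $U[\emptyset;\emptyset]=1$. The terms with $B'=B$, $A_1\ne A$ vanish because $U[\emptyset;A\setminus A_1]=0$. All others have $B'\subsetneq B$. So the equations can be solved for $C[B;A]$ and $C_\rho[B;A]$ by induction on $|B|$.

**Step 5: closing the recursion.** For any fixed $t_0\in T$,
$$G_A=\sum_{B\subseteq A}C_\rho[B;A\setminus B],\qquad\sum_wP_wz^w=\sum_{t_0\in B\subseteq T}C[B;T\setminus B].\tag{12}$$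
For $A=\{t\}$ this gives the claw, as it should. First, $C_\rho[\emptyset;\{t\}]=b_{\emptyset,\{t\}}=0$, since $(\emptyset,\{t\})$ does not split into two states. Second, in (11) with $B=\{t\}$, $A=\emptyset$, the terms with $|Q|=1$ vanish because a single leg alone gives $\tau=0$, and $C_\rho[\emptyset;\emptyset]=b_{\emptyset,\emptyset}=0$; so $C_\rho[\{t\};\emptyset]=b_{\Lambda_{\{t\}},\emptyset}$.

### 9.3 Proof of (12)

Let $(F,J)$ be a pair as in (5), respectively a rooted $A$-structure. Let $D$ be the component of $F^\circ-J$ containing $t_0$, respectively $\rho$, and let $B$ be its set of terminals.

**Step 1: what hangs at $D$ are rooted structures.** Let $j\in J$ have an end in $D$. It has exactly one, as $j$ is a bridge. Take the other side of $F^\circ-j$ together with $j$, replace the end of $j$ in $D$ by a root leaf, and open the terminals again. All edges at a terminal or non-leaf of that side are in that side or equal to $j$. So non-leaves keep degree 3 and both legs of each terminal of that side are present. The identified graph is connected, and edges of $J$ on that side are bridges of it different from the root edge. So this is a rooted $A_j$-structure, where $A_j$ is the set of terminals on that side, provided $A_j\ne\emptyset$. This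 holds: in the tree of $F$ containing $j$, the part beyond $j$ contains a leaf of $F$, namely its only vertex, or one of its at least two leaves not incident with $j$. This leaf lies on the far side, so it is not $\rho$, hence it is a leg.

Contracting the components of $F^\circ-J$ gives a tree, since $F^\circ$ is connected and $J$ consists of bridges. Every component other than $D$ lies beyond exactly one of the edges $j$ at $D$. So the sets $A_j$ partition $T\setminus B$, respectively $A\setminus B$.

**Step 2: what is left at $D$ is a connected collection.** Take from $F$ the edges of $D$ and the edges $j$ of Step 1, the far end of each $j$ becoming a plug leaf. The near end of $j$ is a non-leaf of $F$ or a leg; it is not $\rho$, since the root edge is not in $J$. All edges of $F^\circ$ at a vertex of $D$ are in $D$ or among the $j$'s. So non-leaves of $F$ in $D$ keep degree 3, and the edge at each leg of $\Lambda_B$ is included. The components are therefore plugged trees with total legs $\Lambda_B$. In the rooted case one of them is rooted, and its top edge is not in $J$, hence not a plug edge, as required. All others contain a leg: a component without legs and without $\rho$ is not joined to anything by the identification, so it would contain all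 of $D$, which contains $t_0$, respectively $\rho$. The collection becomes connected after identification, because $D$ is connected.

**Step 3: the inverse.** Conversely, glue rooted structures into such a connected collection, and let $J$ consist of all plug edges and all $J$-edges inside the plugs. Then $F$ has the correct leaves, each once, and $F^\circ$ is connected. A plug is attached only through its plug edge, so plug edges are bridges, and bridges of the plugs other than the root edges remain bridges. In the rooted case the root edge is not in $J$. The component of $F^\circ-J$ containing $t_0$, respectively $\rho$, is the identified collection without its plug leaves and plug edges; it is connected because plug leaves have degree 1 and no tree of the collection is an edge joining two plugs or joining $\rho$ to a plug. So the two operations are inverse to each other. They preserve realizations and weights: each edge, in particular each plug edge, is realized by one walk, with the same local conditions. Summing over $B$ gives (12). $\square$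

### 9.4 Order of computation and time

**Step 1: the recurrences can be evaluated by increasing size.** The sizes of $U[\Lambda';A]$, $C[B;A]$, $C_\rho[B;A]$, $G_A$ are $|\Lambda'|+2|A|$, $2|B|+2|A|$, $2|B|+2|A|$, $2|A|$. In (6)–(7), apart from $b_\sigma$ itself at lower $z$-degree, $b_\sigma$ uses only $b$ and $G$ of smaller size, because both children are nonempty. In (8), $\tau$ of size $s$ uses $b,G$ of size at most $s-1$. In (9) and (10), $U,C$ of size $s$ use $\tau$ of size at most $s$, smaller $U$, and for $C$ also $U$ of size $s$ and $C[B';\cdot]$ with $B'\subsetneq B$. In (11) and (12), $C_\rho$ of total size $s$, and $G_A$ with $2|A|=s$, use $b$ of size at most $s$ and $U$ of smaller size. On the left of (11) this holds since $b_{\emptyset,\emptyset}=0$. On the right, besides the leading term, only $C_\rho[B';\cdot]$ with $B'\subsetneq B$ occurs; if it is $C_\rho[\emptyset;\emptyset]=0$, the term contributes nothing, and otherwise its $U$-factor has smaller size. So for $s=1,2,\dots$ compute $b$, then $\tau,U,C$, then $C_\rho$, then $G$, of size $s$.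

**Step 2: counting.** In each recurrence the number of (index, splitting) pairs is at most $11^k$. For each terminal, either it belongs to the plug set of part 1 or of part 2 (2 options), or each of its two legs is in part 1, in part 2, or absent ($3\cdot3=9$ options). All else is polynomial. With the evaluation and error analysis of Section 8, Step 4, this gives an algorithm with the guarantees of Theorem 2.1 and time $11^kn^{O(1)}$.

## 10. Hamiltonian cycles, weights, solutions, approximation

We prove the remaining parts of Theorem 2.2. Here $G,T$ is again an arbitrary instance, before the preprocessing of Section 3.

**Step 1: lower bound.** Let $T=V(G)$, $|V(G)|=n\ge3$ and $B=n$. A spanning 2EC subgraph has all degrees at least 2, hence at least $n$ edges. With exactly $n$ edges all degrees are 2, and being connected it is a Hamiltonian cycle. Conversely, a Hamiltonian cycle is a solution. Here $k=n$. Under ETH, Hamiltonian Cycle has no $2^{o(n)}$ algorithm (Cygan et al., *Parameterized Algorithms*, Thm. 14.6). The hardness reduction is deterministic, so the same holds for randomized algorithms under randomized ETH. So there is no (randomized) $2^{o(k)}n^{O(1)}$ algorithm.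

**Step 2: unary weights and parallel edges.** Let the weights be positive integers in unary, and delete loops. Replace each edge of weight $c$ by a path with $2c$ edges and double the bound. As $2c\ge2$, the graph becomes simple even if there were parallel edges. Let $k\ge2$. Every edge of such a path has an interior end, so a 2EC subgraph with at least two vertices that contains an edge of the path contains an interior vertex of it. All degrees being at least 2, it then contains the whole path. By (S), solutions correspond to solutions, with doubled weight, and Section 9 applies.

**Step 3: finding a solution.** Let the *computed optimum* be the least $w$, up to the number of edges of the preprocessed graph, for which $P_w$ evaluates to a nonzero value, minus the $4k$ edges added by the preprocessing (or $\infty$ if there is none). By Proposition A it is never too small. By repetition, taking the minimum, it is correct with error at most any prescribed inverse polynomial. Compute the optimum; if it is finite, go through the edges, deleting an edge whenever the computed optimum stays the same. Suppose all computed values are correct. Then the remaining graph still contains an optimal solution. An edge that was kept lay in every optimal solution of the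 graph at that time, hence lies in every optimal solution of the final graph, which is a subgraph with the same optimum. So the remaining edges are exactly those of an optimal solution. That the output is a solution of the computed size can be checked. With Step 2 this also applies to unary weights.

**Step 4: approximation for positive rational weights $c$.** We may assume $k\ge2$ and $0<\varepsilon\le1$, and delete loops. For every weight value $W$ that occurs, keep the edges with $c(e)\le W$, put
$$c'(e)=\Big\lceil\frac{2n\,c(e)}{\varepsilon W}\Big\rceil\le\Big\lceil\frac{2n}{\varepsilon}\Big\rceil,$$
solve for the weights $c'$ by Steps 2 and 3, and output the best solution found. Let $H^*$ be optimal for $c$, with maximum edge weight $W$. Build $H^*$ by ears starting from a single vertex, the first cycle being a closed ear. No ear is a single edge, since such an edge could be deleted, leaving a cheaper solution. So an ear with $r$ new vertices has $r\ge1$ and $r+1\le2r$ edges, and $|E(H^*)|\le2(n-1)=2n-2$. The solution $H'$ found for this $W$ satisfies, with high probability,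
$$c(H')\le\tfrac{\varepsilon W}{2n}c'(H')\le\tfrac{\varepsilon W}{2n}c'(H^*)\le c(H^*)+\tfrac{\varepsilon W}{2n}(2n-2)\le(1+\varepsilon)\,c(H^*).$$
The first inequality holds because $c(e)\le\frac{\varepsilon W}{2n}c'(e)$; the second because $H'$ is optimal for $c'$; the third because rounding up adds less than 1 per edge; and the last uses $W\le c(H^*)$. The graphs constructed have size polynomial in $n/\varepsilon$ and the input length, and the number of values $W$ is at most the number of edges. So the time is $11^k(n/\varepsilon)^{O(1)}$ times a polynomial in the input length. This completes the proof of Theorem 2.2. $\square$
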